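\title{Edge colorings of complete graphs that need more monochromatic paths than colors}

\begin{abstract}
We disprove, for every sufficiently large $r$, the conjecture that the vertex set of an $r$-edge-colored complete graph can always be covered by $r$ monochromatic paths. Let $x^*e^{x^*/2}=1$ and $\Lambda=1+x^*>1.703$. For every $\lambda<\Lambda$, all large $r$ and all large $n$ there is an $r$-coloring of $K_n$ in which any $\lambda r$ monochromatic paths miss a constant proportion of the vertices. The colorings are built from weighted tournaments, each of which carries a finite optimization problem whose value bounds the number of paths from below. We show that $\Lambda$ is the supremum of these values.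
\end{abstract}

\section{Introduction}

Let $r$ be a positive integer. An \emph{$r$-coloring} of a graph assigns one of $r$ colors to each edge. A path is \emph{monochromatic} if all of its edges have the same color; a single vertex counts as a monochromatic path. A family of paths \emph{covers} a vertex if the vertex lies on one of them; the paths need not be disjoint. The following is Conjecture~2 of \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{If the edges of a finite complete graph are $r$-colored, then its vertex set can be covered by at most $r$ monochromatic paths.}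
\medskip

The guess behind the statement is ``one path per color''. For $r=1$ it is a Hamiltonian path. For $r=2$, take disjoint paths $P$ (red) and $Q$ (blue), possibly empty, that cover as many vertices as possible, and suppose that $u$ is not covered. Neither path is empty, since $u$ could replace an empty one. Let $x$ and $y$ be ends of $P$ and $Q$. Then $ux$ is blue and $uy$ is red, for otherwise one path extends. If $xy$ is red, remove $y$ from $Q$ and append $y,u$ to $P$; if it is blue, remove $x$ from $P$ and append $x,u$ to $Q$. Either way one more vertex is covered, a contradiction. The conjecture is known for $r\le 2$ (Gerencs\'er--Gy\'arf\'as) and for $r=3$ (Pokrovskiy); we do not use these results.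

Fewer than $r$ paths do not suffice in general, and the example contains the mechanism on which this paper is built.

\begin{example}\label{ex:stairs}
Partition the vertices into sets $A_1,\dots,A_r$ with $|A_c|>(r-1)(|A_{c-1}|+1)$, where $A_0=\emptyset$, and give an edge between $A_c$ and $A_{c'}$ the color $\min(c,c')$. Every edge of color $c$ meets $A_c$. So no two consecutive vertices of a path of color $c$ lie outside $A_c$, and the path has at most $|A_c|+1$ vertices outside $A_c$. Given $r-1$ paths, some color $c$ appears on none of them. The paths that meet $A_c$ are then single vertices or have smaller colors, each covers at most $|A_{c-1}|+1$ vertices of $A_c$, and $A_c$ is not covered. On the other hand $r$ paths suffice, one spanning each $A_c$.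
\end{example}

The conjecture says that this example is the worst case. It is not.

\begin{theorem}\label{thm:one}
There are $r_0$ and $\gamma>0$ such that for every $r\ge r_0$ and every $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ in which any $r$ monochromatic paths leave at least $\gamma n$ vertices uncovered. In particular the conjecture is false for every $r\ge r_0$.
\end{theorem}

Let $x^*>0$ be the solution of $xe^{x/2}=1$, that is, $x^*=2\mathcal W(1/2)$ with $\mathcal W$ the Lambert function, and put $\Lambda=1+x^*$. Since $e^{-0.3515}>0.7036>0.703$ and $e^{-0.355}<0.71$, we have $1.703<\Lambda<1.71$.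

\begin{theorem}\label{thm:two}
For every $\lambda<\Lambda$ there are $r_0$ and $\gamma>0$ such that for all $r\ge r_0$ and $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ in which any at most $\lambda r$ monochromatic paths leave at least $\gamma n$ vertices uncovered.
\end{theorem}

Thus the number of paths needed in the worst case is at least $(\Lambda-o(1))r$, which is at least $1.703\,r$ for large $r$. The vertex set of a monochromatic cycle is also that of a monochromatic path, so both theorems hold for cycles as well. We make no claim about small $r\ge4$, and we determine neither the smallest $r$ for which the conjecture fails nor the true growth rate of the number of paths needed.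

Section~\ref{sec:idea} attaches a number $v(T,w)$ to a weighted tournament and states Theorem~\ref{thm:A}, which turns any $\lambda<v(T,w)$ into colorings that defeat $\lambda r$ paths; Section~\ref{sec:coloring} proves it. What remains is analysis. Theorem~\ref{thm:one} is the case $\lambda=1$ of Theorem~\ref{thm:two}, but one regular tournament already gives it (Section~\ref{sec:regular}). Theorem~\ref{thm:two} needs Paley tournaments stacked in levels (Section~\ref{sec:levels}). Section~\ref{sec:limit} shows that $v(T,w)<\Lambda$ always, so Theorem~\ref{thm:A} yields no larger constant.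

Throughout, $[q]=\{1,\dots,q\}$ and $x^+=\max(x,0)$.

\section{Splitting each color along a tournament}\label{sec:idea}

In Example~\ref{ex:stairs} every vertex carries one label $c$, the edges are oriented upward, and an edge takes the label of its tail. A single path of color $c$ collects all vertices labeled $c$, so $r$ paths cover everything. To beat $r$, each color has to be split into several pieces between which no path can travel. We give every vertex several labels and let the position of the head decide which label of the tail an edge takes.

\subsection*{The cyclic triangle}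
Let $q$ be the number of colors and $M$ a large constant. Take classes $V_1,V_2,V_3$ of $Mq$ vertices each, with indices modulo $3$. Orient all edges from $V_j$ to $V_{j+1}$, and orient the edges inside a class by a linear order. A vertex $u\in V_j$ sends edges to $V_j$ and to $V_{j+1}$; give it two distinct labels $c_j(u),c_{j+1}(u)\in[q]$, and give an edge from $u$ into $V_i$ the \emph{index} $i$ and the color $c_i(u)$.

Can a path of color $c$ pass from an edge of index $1$ to an edge of index $2$ at a common vertex $y$? If $y$ is the tail of both, then $c_1(y)=c=c_2(y)$, which distinct labels forbid. It is not the head of both, since $V_1\cap V_2=\emptyset$. It can be the head of one and the tail of the other: for instance $y\in V_1$ with $c_2(y)=c$, entered by an edge of color $c$. Call an edge \emph{bad} if it allows such a switch at its head, and suppose for the moment that the bad edges, about a $1/q$ fraction of all edges, are made harmless. Then every path has a \emph{type} $(c,i)$, there are $3q$ types, and all edges of a path of type $(c,i)$ run from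
$$A^i_c=\{u\in V_{i-1}\cup V_i: c_i(u)=c\}$$
into $V_i$. If every label value is used equally often, then $|A_c^i|=2M$, and as in Example~\ref{ex:stairs} the path has at most $2M+1$ vertices outside $A^i_c$, all in $V_i$.

Now suppose that $z_iq$ paths have index $i$, and let $C_i$ be the set of their colors. If the two labels behave like independent random colors, then at least about $(1-z_j)^+(1-z_{j+1})^+Mq$ vertices $u\in V_j$ have $c_j(u)\notin C_j$ and $c_{j+1}(u)\notin C_{j+1}$. Such a vertex is the tail of no edge on any of the paths, so it must be among the at most $z_jq(2M+1)$ remaining vertices of the paths of index $j$. For large $M$ a covering therefore forces, up to small errors,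
$$(1-z_j)^+(1-z_{j+1})^+\le 2z_j\qquad(j=1,2,3).$$
The left side is at least $1-z_j-z_{j+1}$, and summing over $j$ gives $z_1+z_2+z_3\ge 3/4$. With a single class the same reasoning gives $1-z\le z$, that is, $z\ge1/2$. So reusing the colors raised the number of paths from $q/2$ to at least $3q/4$. The triangle does not reach $q$: the point $z_1=z_2=z_3=2-\sqrt3$ satisfies $(1-z)^2=2z$ and has sum $3(2-\sqrt3)<1$. Larger tournaments do.

\subsection*{The value of a weighted tournament}
A \emph{tournament} $T$ on $[t]$ has, for each $i\neq j$, exactly one of the arcs $i\to j$, $j\to i$. A \emph{weighted tournament} $(T,w)$ also has positive integer weights $w_1,\dots,w_t$, the relative sizes of the classes. Put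
$$N^+[j]=\{j\}\cup\{i:j\to i\},\qquad N^-[i]=\{i\}\cup\{j:j\to i\},\qquad D_i=\sum_{j\in N^-[i]}w_j,\qquad W=\sum_jw_j ,$$
so that $i\in N^+[j]$ if and only if $j\in N^-[i]$. For $z\in[0,\infty)^t$ let
$$\pi_j(z)=\prod_{i\in N^+[j]}(1-z_i)^+ .$$

\begin{definition}
A vector $z\in[0,\infty)^t$ is \emph{feasible} if $w_j\pi_j(z)\le D_jz_j$ for all $j$. The \emph{value} $v(T,w)$ is the minimum of $\sum_jz_j$ over feasible $z$.
\end{definition}

The minimum exists, because the feasible set is closed, contains $(1,\dots,1)$, and meets $\{\sum_j z_j\le t\}$ in a compact set. In units of $Mq$ vertices, $w_j\pi_j(z)$ is the part of $V_j$ that is not covered by tails, and $D_jz_j$ is what the paths of index $j$ can cover in addition. We computed above that $v=1/2$ for one vertex and $3/4\le v<1$ for the cyclic triangle with unit weights.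

\begin{theorem}\label{thm:A}
Let $(T,w)$ be a weighted tournament and $0<\lambda<v(T,w)$. There are $r_0$ and $\gamma>0$ such that for all $r\ge r_0$ and $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ in which any at most $\lambda r$ monochromatic paths leave at least $\gamma n$ vertices uncovered.
\end{theorem}

To see why $v>1$ should be possible, let $t$ be large, let every vertex have out-degree $(t-1)/2$, let $w\equiv1$, and try $z_j=\lambda/t$ for all $j$. Then $\pi_j\approx e^{-\lambda/2}$ and $D_jz_j\approx\lambda/2$. At $\lambda=1$ feasibility would need $e^{-1/2}\le1/2$, which fails because $e<4$.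

\section{From a weighted tournament to a coloring}\label{sec:coloring}

We prove Theorem~\ref{thm:A}. The discussion of the triangle left three debts: labels that are balanced and behave independently, a way to dispose of the bad edges, and arbitrary large $n$. The second governs the design. Bad edges cannot all receive one new color, since nothing would then bound the length of a path in it. We color them \emph{properly} with new colors, so that each new color is a matching. This costs about as many colors as the maximum degree of the graph of bad edges, which is of order $|V|/q$. The exact product structure is therefore too large: if a class of the triangle contained all $q(q-1)$ pairs of distinct labels, then $y\in V_1$ would be the head of $q-1$ bad edges from the vertices $u\in V_3$ with $c_1(u)=c_2(y)$, and the number of colors would about double. So we use only $O(q)$ vertices, choose labels at random, and reach large $n$ by blowing up at the end.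

\subsection*{Constants}
Fix $\lambda'$ with $\lambda<\lambda'<v(T,w)$. The \emph{deficit}
$$\Psi(z)=\sum_j\bigl(w_j\pi_j(z)-D_jz_j\bigr)^+$$
is continuous and vanishes only at feasible points, so it is positive on the compact set $\{z\ge0:\sum_j z_j\le\lambda'\}$. Let $\kappa>0$ be its minimum there; $\kappa\le\Psi(0)=W$. Put
$$\varepsilon=\frac{\kappa}{4W(t+1)},\qquad M=\Bigl\lceil\max\Bigl(\frac{4t}{\varepsilon^2},\frac{12\lambda'}{\kappa}\Bigr)\Bigr\rceil,\qquad h=4tWM+1 .$$
Then $(t+1)\varepsilon\le1/4$. Let $q\ge t^2/\varepsilon$ be an integer; in particular $q\ge t$. We use the $q$ \emph{main} colors $[q]$ and at most $h$ \emph{extra} colors. None of $\kappa,\varepsilon,M,h$ depends on $q$.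

\subsection*{Labels}

\begin{lemma}\label{lem:labels}
There are disjoint sets $V_1,\dots,V_t$ and, for each $u\in V_j$, an injection $i\mapsto c_i(u)$ from $N^+[j]$ to $[q]$, such that for every $j$:
\begin{itemize}
\item[(L1)] for all $i\in N^+[j]$ and $c\in[q]$, at most $w_jM$ vertices $u\in V_j$ have $c_i(u)=c$;
\item[(L2)] for every family $(C_i)_{i\in N^+[j]}$ of subsets of $[q]$, the number of $u\in V_j$ with $c_i(u)\notin C_i$ for all $i\in N^+[j]$ is at least
$$w_jMq\Bigl(\prod_{i\in N^+[j]}\bigl(1-|C_i|/q\bigr)-(t+1)\varepsilon\Bigr).$$
\end{itemize}
\end{lemma}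

\begin{proof}
Let $U_1,\dots,U_t$ be disjoint sets with $|U_j|=w_jMq$, and give each $u\in U_j$ an independent uniformly random injection $N^+[j]\to[q]$. We first show that with positive probability
\begin{itemize}
\item[(P)] for every $j$ and every family $(C_i)_{i\in N^+[j]}$, at least $|U_j|(\Pi-\varepsilon)$ vertices $u\in U_j$ have $c_i(u)\notin C_i$ for all $i$, where $\Pi=\prod_i(1-|C_i|/q)$.
\end{itemize}
Fix $j$ and a family. A uniformly random map $N^+[j]\to[q]$ avoids $C_i$ at $i$ for all $i$ with probability $\Pi$, and it fails to be injective with probability at most $\binom t2/q\le\varepsilon/2$. So it is injective and avoiding with probability at least $\Pi-\varepsilon/2$, and conditioning on injectivity does not lower this bound. Hence each $u\in U_j$ is avoiding with probability at least $\Pi-\varepsilon/2$. Hoeffding's inequality says that a sum $X$ of $N$ independent $\{0,1\}$-valued variables satisfies $\Pr[X\le\mathbb EX-aN]\le e^{-2a^2N}$. With $a=\varepsilon/2$ and $N=|U_j|\ge Mq$, the bound in (P) fails with probability at most $e^{-\varepsilon^2Mq/2}\le e^{-2tq}$. There are at most $t2^{tq}$ choices of $j$ and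 the family, and $t2^{tq}e^{-2tq}\le te^{-tq}<1$. Fix labels that satisfy (P).

The average number of $u\in U_j$ with $c_i(u)=c$ is the constant $w_jM$, so some values $c$ will be overused, and we trim. For $j$ and $i\in N^+[j]$ let $C$ be the set of colors $c$ for which more than $w_jM$ vertices $u\in U_j$ have $c_i(u)=c$, and for each $c\in C$ mark all but $w_jM$ of these vertices. By (P) with $C_i=C$ and the other sets empty, at most $|U_j|(|C|/q+\varepsilon)=w_jM|C|+\varepsilon|U_j|$ vertices have $c_i(u)\in C$. So at most $\varepsilon|U_j|$ vertices are marked for the pair $(j,i)$, and at most $t\varepsilon|U_j|$ vertices of $U_j$ are marked in total. Let $V_j$ be the set of unmarked vertices of $U_j$. Then (L1) holds by construction, and (L2) follows from (P).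
\end{proof}

Let $V=\bigcup_jV_j$. By (L2) with empty sets, each $V_j$ is nonempty; by (L1) with $i=j$, $|V_j|\le w_jMq$, so $|V|\le WMq$. For $i\in[t]$ and $c\in[q]$ let
$$A^i_c=\{u: u\in V_j\text{ for some }j\in N^-[i],\ c_i(u)=c\}.$$
By (L1), $|A^i_c|\le MD_i$.

\subsection*{The coloring}
Orient the complete graph on $V$: an edge between $V_j$ and $V_{j'}$ goes from $V_j$ to $V_{j'}$ if $j\to j'$, and edges inside a class follow a fixed linear order of $V$. Let $u\to u'$ be an edge with $u\in V_j$ and $u'\in V_i$. Then $i\in N^+[j]$, so $c_i(u)$ is defined. We call $i$ the \emph{index} and $c_i(u)$ the \emph{natural color} of the edge. The edge is \emph{bad} if $c_i(u)=c_{i'}(u')$ for some $i'\in N^+[i]\setminus\{i\}$, and \emph{good} otherwise. Good edges receive their natural color.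

\begin{lemma}\label{lem:bad}
The bad edges can be colored with at most $h-1$ extra colors so that edges of the same color are disjoint.
\end{lemma}

\begin{proof}
Let $u'\in V_i$. The tail $u$ of a bad edge into $u'$ lies in $A^i_c$ for one of the at most $t-1$ colors $c=c_{i'}(u')$, $i'\in N^+[i]\setminus\{i\}$. So $u'$ is the head of at most $(t-1)MD_i\le tWM$ bad edges. Let $u\in V_j$. The head $u'$ of a bad edge from $u$ lies in some $V_i$ with $i\in N^+[j]$ and has $c_{i'}(u')=c_i(u)$ for one of at most $t-1$ indices $i'$; by (L1) there are at most $w_iM$ such $u'$ for each pair $(i,i')$. So $u$ is the tail of at most $\sum_i(t-1)w_iM\le tWM$ bad edges. The bad edges form a graph of maximum degree at most $2tWM$, so each of them meets fewer than $4tWM$ others, and coloring them greedily uses at most $4tWM=h-1$ colors.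
\end{proof}

Color the bad edges as in the lemma. Now let $b\ge1$ be an integer and replace each $y\in V$ by a set of $b$ \emph{copies}, its \emph{cluster}. An edge between different clusters inherits the color, the orientation and the index of the corresponding edge on $V$. Edges inside clusters get the last extra color. This colors $K_{b|V|}$ with at most $q+h$ colors. For $X\subseteq V$ let $\hat X$ be the set of all copies of vertices of $X$.

\subsection*{Monochromatic paths}

\begin{lemma}\label{lem:paths}
Let $P$ be a monochromatic path in the blow-up.
\begin{itemize}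
\item[(a)] If $P$ is a single vertex or has an extra color, then $P$ has at most $2b$ vertices.
\item[(b)] If $P$ has at least one edge and a main color $c$, then all its edges have the same index $i$. The vertices of $P$ outside $\hat A^i_c$ lie in $\hat V_i$, and there are at most $b(MD_i+1)$ of them.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The last extra color lives inside clusters. Any other extra color is a matching on $V$, so each of its components in the blow-up joins two clusters. In all cases $P$ meets at most two clusters.

(b) Every edge of $P$ comes from a good edge of natural color $c$. Let $e,e'$ be consecutive edges of $P$ with indices $i,i'$, and let their common vertex be a copy of $y\in V$. If it is the tail of both, then $c_i(y)=c=c_{i'}(y)$, so $i=i'$ because the labels of $y$ are distinct. If it is the head of both, then $y\in V_i\cap V_{i'}$, so $i=i'$. If it is the tail of one and the head of the other, name them so that it is the tail of $e$ and the head of $e'$. Then $y\in V_{i'}$, $i\in N^+[i']$ and $c_i(y)=c$, which is the natural color of $e'$. If $i\ne i'$, this makes $e'$ bad; so $i=i'$.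

Hence every edge of $P$ has the same index $i$, its tail in $\hat A^i_c$ and its head in $\hat V_i$. A vertex of $P$ outside $\hat A^i_c$ lies on an edge of $P$ and is not its tail, so it lies in $\hat V_i$. No two such vertices are consecutive on $P$, so there are at most $|\hat A^i_c|+1\le bMD_i+1\le b(MD_i+1)$ of them.
\end{proof}

In case (a) we call $P$ \emph{short}; in case (b) we say that $P$ has \emph{type} $(c,i)$ and index $i$.

\subsection*{Counting uncovered vertices}

\begin{lemma}\label{lem:count}
Any at most $\lambda'q$ monochromatic paths in the blow-up leave at least $\frac{\kappa}{2W}\,b|V|$ vertices uncovered.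
\end{lemma}

\begin{proof}
Let $z_iq$ be the number of the given paths that have index $i$, and let $C_i$ be the set of their colors. Then $\sum_iz_i\le\lambda'$, so $\Psi(z)\ge\kappa$, and $|C_i|/q\le\min(1,z_i)$, so $1-|C_i|/q\ge(1-z_i)^+$. Let $X_j$ be the set of $u\in V_j$ with $c_i(u)\notin C_i$ for all $i\in N^+[j]$. By (L2),
$$|\hat X_j|\ge bMq\,w_j\bigl(\pi_j(z)-(t+1)\varepsilon\bigr).$$
Let $(c,i)$ be the type of one of the paths and let $u\in X_j$. Then $u\notin A^i_c$: if $i\in N^+[j]$ because $c\in C_i$, and otherwise because $A^i_c\cap V_j=\emptyset$. By Lemma~\ref{lem:paths}(b), the path can contain a copy of $u$ only if $i=j$, and it contains at most $b(MD_j+1)$ vertices of $\hat X_j$. So the paths that are not short cover at most $z_jq\,b(MD_j+1)=bMq\,(D_jz_j+z_j/M)$ vertices of $\hat X_j$. The short paths cover at most $2b\lambda'q=bMq\cdot2\lambda'/M$ vertices altogether. The sets $\hat X_j$ are disjoint, so the number of uncovered vertices is at least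
$$bMq\Bigl[\sum_j\Bigl(w_j\pi_j(z)-D_jz_j-w_j(t+1)\varepsilon-\frac{z_j}{M}\Bigr)^+-\frac{2\lambda'}{M}\Bigr].$$
Since $(\alpha-\beta)^+\ge\alpha^+-\beta$ for $\beta\ge0$, the bracket is at least
$$\Psi(z)-W(t+1)\varepsilon-\frac{3\lambda'}M\ \ge\ \kappa-\frac\kappa4-\frac\kappa4=\frac\kappa2 .$$
Finally $Mq\ge|V|/W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given $r$, put $q=r-h$. As $h$ does not depend on $r$ and $\lambda<\lambda'$, there is $r_0$ such that $q\ge t^2/\varepsilon$ and $\lambda r\le\lambda'q$ for $r\ge r_0$. Construct $V$ for this $q$, and let $n\ge n_0(r):=4W|V|/\kappa$. Take $b=\lceil n/|V|\rceil$ and restrict the coloring of $K_{b|V|}$, which has at most $q+h=r$ colors, to any $n$ vertices; fewer than $|V|$ vertices are dropped. Monochromatic paths of the restriction are monochromatic paths of the blow-up. By Lemma~\ref{lem:count}, any at most $\lambda r$ of them leave at least $\frac\kappa{2W}n-|V|\ge\frac\kappa{4W}n$ of the $n$ vertices uncovered. So $\gamma=\kappa/(4W)$ works.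
\end{proof}

\section{Regular tournaments and the counterexample}\label{sec:regular}

It remains to bound $v(T,w)$ from below. The computation at the end of Section~\ref{sec:idea} tested one vector $z$, while we must exclude all vectors of small sum. The estimate $1-z_i\approx e^{-z_i}$ is valid only for small coordinates. There are few large coordinates, and for them a linear bound is enough.

\begin{lemma}\label{lem:products}
Let $z_i\ge0$ for $i$ in a finite set.
\begin{itemize}
\item[(a)] $\prod_i(1-z_i)^+\ge\bigl(1-\sum_iz_i\bigr)^+$.
\item[(b)] Let the index set be the disjoint union of $S$ and $S'$, let $z_i\le\eta\le\frac12$ for $i\in S$, and put $\sigma=\sum_Sz_i$, $\mu=\sum_{S'}z_i$. Then $\prod_i(1-z_i)^+\ge e^{-(1+\eta)\sigma}-\mu$.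
\end{itemize}
\end{lemma}

\begin{proof}
(a) By induction it suffices to show $(1-\alpha)^+(1-\beta)^+\ge(1-\alpha-\beta)^+$ for $\alpha,\beta\ge0$. If $\alpha+\beta\ge1$ the right side is $0$; otherwise the left side is $1-\alpha-\beta+\alpha\beta$.

(b) For $0\le z\le\eta\le\frac12$,
$$-\ln(1-z)=\sum_{a\ge1}\frac{z^a}a\le z+\frac{z^2}{2(1-z)}\le z+z^2\le(1+\eta)z .$$
So $E=\prod_S(1-z_i)$ lies in $[e^{-(1+\eta)\sigma},1]$, and by (a) the full product is at least $E(1-\mu)^+\ge E-E\mu\ge E-\mu$.
\end{proof}

The next lemma averages the feasibility inequalities over a set $Y$ of vertices. We use it here with $Y=[t]$ and in Section~\ref{sec:levels} with half of the tournament.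

\begin{lemma}\label{lem:average}
Let $T$ be a tournament on $t\ge4$ vertices, let $Y\ne\emptyset$ and $I$ be sets of vertices with $N^+[j]\subseteq I$ for all $j\in Y$, and let $0\le d\le D$. Suppose that $|N^-[i]\cap Y|\le d$ for all $i\in I$. If $z\ge0$ satisfies $\sum_{i\in I}z_i\le\lambda$ and $\pi_j(z)\le Dz_j$ for all $j\in Y$, then
$$|Y|\exp\Bigl(-(1+t^{-1/2})\frac{d\lambda}{|Y|}\Bigr)\le\lambda\sqrt t+D\lambda .$$
\end{lemma}

\begin{proof}
Let $\eta=t^{-1/2}\le\frac12$, let $L=\{i\in I:z_i>\eta\}$, so $|L|\le\lambda\sqrt t$, and put $\sigma=\sum_{I\setminus L}z_i$ and $\mu=\sum_Lz_i$. Note $Y\subseteq I$, as $j\in N^+[j]$. Using $\pi_j\le1$ for $j\in Y\cap L$ and the hypothesis for $j\in Y\setminus L$, we get $\sum_{j\in Y}\pi_j\le|L|+D\sigma$.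

For $j\in Y$ let $\sigma_j$ and $\mu_j$ be the sums of $z_i$ over $N^+[j]\setminus L$ and $N^+[j]\cap L$. Lemma~\ref{lem:products}(b) gives $\pi_j\ge e^{-(1+\eta)\sigma_j}-\mu_j$. Each $i\in I$ lies in $N^+[j]$ for $|N^-[i]\cap Y|\le d$ vertices $j\in Y$, so $\sum_Y\sigma_j\le d\sigma$ and $\sum_Y\mu_j\le d\mu$. By Jensen's inequality for the convex decreasing function $e^{-(1+\eta)y}$,
$$\sum_{j\in Y}\pi_j\ge|Y|\,e^{-(1+\eta)d\sigma/|Y|}-d\mu .$$
Comparing the two bounds and using $\sigma\le\lambda$, $d\le D$ and $\sigma+\mu\le\lambda$ gives the claim.
\end{proof}

A tournament on $t$ vertices is \emph{regular} if every vertex has out-degree, and hence in-degree, $(t-1)/2$. For odd $t$ the \emph{circular} tournament on $\mathbb Z_t$, with arcs $j\to j+1,\dots,j+\frac{t-1}2$, is regular.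

\begin{proposition}\label{prop:B}
Let $T$ be a regular tournament on $t\ge5$ vertices, $w\equiv1$ and $s=(t+1)/2$. If $z$ is feasible and $\sum_jz_j\le\lambda$, then
$$t\,e^{-(1+t^{-1/2})s\lambda/t}\le\lambda\sqrt t+s\lambda .$$
\end{proposition}

\begin{proof}
Here $|N^-[i]|=D_i=s$ for all $i$. Apply Lemma~\ref{lem:average} with $Y=I$ the whole vertex set and $d=D=s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Take the circular tournament with $t=401$, so $s=201$, and $w\equiv 1$. For $\lambda=1$ we have $(1+t^{-1/2})s/t<1.05\cdot\frac{201}{401}<0.527$, so the left side in Proposition~\ref{prop:B} exceeds $401e^{-0.527}>236$, while the right side is less than $20.1+201<222$. Hence no feasible $z$ has $\sum_jz_j\le1$, that is, $v>1$. Theorem~\ref{thm:A} with $\lambda=1$ completes the proof.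
\end{proof}

\begin{remark}\label{rem:regular}
The exponential estimate is needed. Lemma~\ref{lem:products}(a) alone gives $t-s\lambda\le s\lambda$ after summing the feasibility inequalities, that is, $v\ge t/(t+1)$, just short of $1$. On the other hand regular tournaments with unit weights do not go far beyond $1$. Let $y^*e^{y^*}=1$; then $y^*<0.57$, as $0.57e^{0.57}>1$. The constant vector $z_j=y^*/s$ is feasible, since $\pi_j\le e^{-y^*}=y^*=sz_j$, so $v\le ty^*/s<2y^*<1.14$.
\end{remark}

\section{Levels of Paley tournaments}\label{sec:levels}

A feasible vector is a strategy for covering. Remark~\ref{rem:regular} shows a cheap one, which spreads $z$ evenly. There is an opposite one: put $z_{i_0}=1$, that is, use all $q$ colors with index $i_0$. This makes $\pi_j=0$ for all $j\in N^-[i_0]$. In a large regular tournament the rest $Y$ has about $t/2$ vertices. If each $j\in Y$ has about $t/4$ out-neighbors in $Y$ and we spread a mass $x$ evenly on $Y$, then $z_j\approx2x/t$, $\pi_j\approx e^{-x/2}$ and $D_jz_j\approx x$. This is the equation $e^{-x/2}=x$ of $x^*$, and the total cost is $1+x^*=\Lambda$.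

To approach $\Lambda$ we must make spreading expensive without making this second strategy cheaper. We stack many copies of a tournament in levels, with all arcs between levels pointing down and weights that decrease quickly upward. The upper levels weigh so little that they barely change the numbers $D_j$. If no coordinate is close to $1$, a bounded total mass cannot make the products over the lower levels small, so every level costs a fixed amount, and many levels cost too much. To control the second strategy we need the set $Y$ to be evenly spread for every $i_0$, and Paley tournaments have this property.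

Let $t\equiv3\pmod4$ be a prime; there are infinitely many. Let $\chi$ be the quadratic character of $\mathbb Z_t$: $\chi(0)=0$, $\chi(a)=1$ if $a$ is a nonzero square, and $\chi(a)=-1$ otherwise. It is multiplicative, $\sum_a\chi(a)=0$, and $\chi(-1)=-1$ because $t\equiv3\pmod 4$. The \emph{Paley tournament} on $\mathbb Z_t$ has $j\to i$ if and only if $\chi(i-j)=1$. It is a tournament since $\chi(j-i)=-\chi(i-j)$, and it is regular since there are $(t-1)/2$ nonzero squares.

\begin{lemma}\label{lem:paley}
In the Paley tournament, $|N^-[i]\cap N^-[i']|=\frac{t+1}4$ for all $i\ne i'$.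
\end{lemma}

\begin{proof}
The number of $j\ne i,i'$ with $j\to i$ and $j\to i'$ is $\frac14\sum_{j\ne i,i'}(1+\chi(i-j))(1+\chi(i'-j))$. Expand. The constant terms give $t-2$. The linear terms give $-\chi(i-i')-\chi(i'-i)=0$. For the product term put $a=i-j$ and $\beta=i'-i\neq0$. For $a\ne0$ we have $\chi(a(a+\beta))=\chi(1+\beta/a)$, and $1+\beta/a$ runs through all elements other than $1$, so the sum is $-\chi(1)=-1$; the term $j=i'$ is zero. The count is $\frac{t-3}4$. In addition exactly one of $i,i'$, the tail of the arc between them, lies in both sets.
\end{proof}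

\begin{proposition}\label{prop:C}
For every $\Lambda_0$ with $1<\Lambda_0<\Lambda$ there is a weighted tournament with $v(T,w)>\Lambda_0$.
\end{proposition}

\begin{proof}
\emph{Parameters.} Choose $0<\delta<1/20$ with $x:=\Lambda_0-1+\delta<x^*$; then $e^{-x/2}>x$. Put $g=\delta^{\Lambda_0/(1-\delta)}$ and let $m>3\Lambda_0/g$ be an integer. Let $t\equiv3\pmod4$ be a prime with $t>38$ and
\begin{equation}\label{eq:t}
\frac{t-1}2\exp\Bigl(-(1+t^{-1/2})\frac{t+1}{t-1}\cdot\frac x2\Bigr)>x\sqrt t+\frac{t+3}2\,x .
\end{equation}
This holds for large $t$: divided by $t/2$, the two sides tend to $e^{-x/2}$ and $x$. Let $s=(t+1)/2$.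

\emph{The tournament.} The vertices are the pairs $(k,j)$ with $k\in[m]$, the \emph{level}, and $j\in\mathbb Z_t$. If $k>k'$, then $(k,j)\to(k',j')$. Each level carries the Paley tournament, to which $N^+[j]$ and $N^-[j]$ refer from now on; these sets have size $s$. Every vertex of level $k$ has weight $w_k=(t+1)^{m-k}$. The levels above $k$ together weigh at most $w_k\,t\sum_{a\ge1}(t+1)^{-a}=w_k$, so $D_{(k,j)}\le(s+1)w_k$.

Suppose that $z$ is feasible and has sum at most $\Lambda_0$. Put
$$Z_k=\sum_jz_{k,j},\qquad G_k=\prod_{k'<k}\prod_j(1-z_{k',j})^+,\qquad\pi^k_j=\prod_{i\in N^+[j]}(1-z_{k,i})^+ .$$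
Then $\pi_{(k,j)}(z)=G_k\pi^k_j$, and feasibility divided by $w_k$ gives
\begin{equation}\label{eq:feas}
G_k\,\pi^k_j\le(s+1)z_{k,j}\qquad\text{for all }k,j.
\end{equation}
By Lemma~\ref{lem:products}(a), $\pi^k_j\ge1-\sum_{i\in N^+[j]}z_{k,i}$. Each $i$ lies in $s$ of the sets $N^+[j]$, so summing \eqref{eq:feas} over $j$ gives $G_k(t-sZ_k)\le(s+1)Z_k$. As $G_k\le1$ and $2s+1=t+2$,
\begin{equation}\label{eq:level}
Z_k\ge\frac{t}{t+2}\,G_k .
\end{equation}

\emph{Step 1: some coordinate $z_{k_0,i_0}$ is at least $1-\delta$.} Otherwise all coordinates lie in $[0,1-\delta)$. On this interval the convex function $-\ln(1-y)$ lies below its chord from $(0,0)$ to $(1-\delta,\ln(1/\delta))$, so $-\ln(1-y)\le y\ln(1/\delta)/(1-\delta)$. Summing over the coordinates below level $k$, whose total is at most $\Lambda_0$, gives $G_k\ge\delta^{\Lambda_0/(1-\delta)}=g$ for all $k$. By \eqref{eq:level}, $Z_k\ge g/3$ for all $k$, and the sum of $z$ is at least $mg/3>\Lambda_0$, a contradiction.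

\emph{Step 2: $k_0=1$.} A large coordinate on a higher level does nothing for level $1$. Indeed $G_1=1$, so $Z_1\ge t/(t+2)>0.95$ by \eqref{eq:level} and $t>38$. If $k_0\ge2$, the sum of $z$ exceeds $0.95+(1-\delta)>1.9>\Lambda_0$, a contradiction.

\emph{Step 3: the rest of level $1$ needs mass more than $x$.} We apply Lemma~\ref{lem:average} to the Paley tournament and the vector $(z_{1,i})_i$, with $I=\mathbb Z_t\setminus\{i_0\}$ and $Y=\mathbb Z_t\setminus N^-[i_0]$. Then $|Y|=\frac{t-1}2$, and $i_0\notin N^+[j]$ for $j\in Y$, so $N^+[j]\subseteq I$. By Lemma~\ref{lem:paley}, every $i\in I$ has $|N^-[i]\cap Y|=\frac{t+1}2-\frac{t+1}4=\frac{t+1}4=:d$. By \eqref{eq:feas} with $G_1=1$ we may take $D=s+1=\frac{t+3}2\ge d$. Finally $\sum_{i\in I}z_{1,i}\le\Lambda_0-(1-\delta)=x$. Since $d/|Y|=\frac{t+1}{2(t-1)}$, the conclusion of the lemma with $\lambda=x$ is exactly the negation of \eqref{eq:t}.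

This contradiction shows that every feasible vector has sum greater than $\Lambda_0$, so $v(T,w)>\Lambda_0$.
\end{proof}

\begin{remark}
The weights enter only through $D_{(k,j)}\le(s+1)w_k$; with unit weights, $D_{(1,j)}=s+(m-1)t$ and the inequalities on level $1$ would weaken as $m$ grows. Lemma~\ref{lem:paley} enters only in Step~3. In the circular tournament with $i_0=0$ one has $Y=\{1,\dots,\frac{t-1}2\}$, and the vertex $\frac{t-1}2$ lies in $N^+[j]$ for all $j\in Y$. There $d=|Y|$, and Lemma~\ref{lem:average} gives only $e^{-x}\le x+o(1)$ in place of $e^{-x/2}\le x+o(1)$.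
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Given $\lambda<\Lambda$, choose $\Lambda_0$ with $\max(\lambda,1)<\Lambda_0<\Lambda$. Proposition~\ref{prop:C} gives $(T,w)$ with $v(T,w)>\Lambda_0$, and Theorem~\ref{thm:A} applied with $\Lambda_0$ gives colorings in which any at most $\Lambda_0r$, hence any at most $\lambda r$, monochromatic paths leave at least $\gamma n$ vertices uncovered.
\end{proof}

\section{The supremum of the values}\label{sec:limit}

The strategy that puts $z_i=1$ at one vertex and distributes the remaining mass outside $N^-[i]$ is available in every weighted tournament, and for a suitable $i$ it costs less than $\Lambda$. Two choices have to be made. The distribution should make the remaining inequalities nearly tight, and we obtain it as a fixed point. The vertex $i$ is found by averaging.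

\begin{proposition}\label{prop:D}
Every weighted tournament has $v(T,w)<\Lambda$. Consequently $\sup v(T,w)=\Lambda$.
\end{proposition}

\begin{proof}
For $i\in[t]$ let $Y_i=[t]\setminus N^-[i]$ and $B_i=\sum_{j\in Y_i}w_j/D_j$.

\emph{Some $i$ has $B_i<1$.} We have $j\in Y_i$ if and only if $i\to j$, that is, $i\in N^-[j]\setminus\{j\}$. If $i$ is chosen with probability $w_i/W$, this event has probability $(D_j-w_j)/W$, so
$$\mathbb EB_i=\sum_j\frac{w_j}{D_j}\cdot\frac{D_j-w_j}W<\sum_j\frac{w_j}W=1 .$$
Fix $i$ with $B_i<1$ and write $Y=Y_i$. If $Y=\emptyset$, then $i\in N^+[j]$ for all $j$, the vector with $z_i=1$ and all other coordinates $0$ is feasible, and $v\le1<\Lambda$. Let $Y\neq\emptyset$.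

\emph{A feasible vector.} For $z\in Q=\prod_{j\in Y}[0,w_j/D_j]$ and $j\in Y$ let $Z_j=\sum_{k\in N^+[j]\cap Y}z_k$. The map $z\mapsto\bigl(\frac{w_j}{D_j}e^{-Z_j}\bigr)_{j\in Y}$ is continuous from the box $Q$ to itself. By Brouwer's theorem, that a continuous self-map of a nonempty compact convex subset of $\mathbb R^d$ has a fixed point, there is $z\in Q$ with
$$z_j=\frac{w_j}{D_j}\,e^{-Z_j}>0\qquad(j\in Y).$$
Extend it by $z_i=1$ and $z_j=0$ for $j\in N^-[i]\setminus\{i\}$. For $j\in N^-[i]$ we have $i\in N^+[j]$, so $\pi_j(z)=0$. For $j\in Y$, the inequality $(1-y)^+\le e^{-y}$ gives $w_j\pi_j(z)\le w_je^{-Z_j}=D_jz_j$. So $z$ is feasible, with sum $1+x$ where $x=\sum_{j\in Y}z_j>0$.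

\emph{Its cost.} For distinct $j,k\in Y$ exactly one of $k\in N^+[j]$, $j\in N^+[k]$ holds, so
$$\sum_{j\in Y}z_jZ_j=\sum_{j\in Y}z_j^2+\sum_{\{j,k\}\subseteq Y}z_jz_k\ge\frac{x^2}2 .$$
By Jensen's inequality for the exponential function with the weights $z_j/x$,
$$1>B_i=\sum_{j\in Y}z_je^{Z_j}\ge x\exp\Bigl(\frac1x\sum_{j\in Y}z_jZ_j\Bigr)\ge xe^{x/2}.$$
Hence $x<x^*$ and $v(T,w)\le1+x<\Lambda$. The last statement follows with Proposition~\ref{prop:C}.
\end{proof}

So $\Lambda$ is the exact limit of what Theorem~\ref{thm:A} can give. This is a statement about the values $v(T,w)$; it is not an upper bound on the number of monochromatic paths that an $r$-coloring may require.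

\begin{thebibliography}{1}

\bibitem{problem}
\emph{7. Covering Complete Graphs by Monochromatic Paths},
\texttt{http://www.renyi.hu/\allowbreak\textasciitilde{}gyarfas/\allowbreak Cikkek/\allowbreak 41\_Gyarfas\_\allowbreak CoveringCompleteGraphs\allowbreak ByMonochromaticPaths.pdf}

\end{thebibliography}
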